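\title{Cohomological dimension and cardinality of locally finite groups}

\begin{abstract}
Let $G$ be a locally finite group and let $p$ be a prime that does not divide the order of any element of $G$. We prove that for every $n\ge1$ the cohomological dimension of $G$ over the field of order $p$ equals $n$ if and only if $|G|=\aleph_{n-1}$, as was conjectured in an Oberwolfach report. More generally, we determine the cohomological dimension of every locally finite group over every nonzero commutative ring. The main step is the lower bound: if $|G|\ge\aleph_n$, then the dimension is at least $n+1$. We prove it by restricting a free resolution of length $n$ to $n$ independent countable subgroups and counting cosets inside a finite subgroup.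
\end{abstract}

\section{Introduction}\label{sec:intro}

A group $G$ is \emph{locally finite} if every finite subset of $G$ generates a finite subgroup. Let $\pi(G)$ be the set of primes dividing the orders of elements of $G$, and define $\pi(N)$ in the same way for a periodic (that is, torsion) abelian group $N$. Call a $G$-module $N$ \emph{admissible} if it is periodic as an abelian group and $\pi(G)\cap\pi(N)=\emptyset$. The question behind this paper is: for which locally finite groups $G$ and which $n\ge1$ does $H^n(G,N)$ vanish for all admissible $N$?

If $G$ is finite, then $|G|$ acts invertibly on $N$, and averaging over $G$ shows that $H^n(G,N)=0$ for all $n\ge1$. So no finitely generated subgroup of a locally finite group has cohomology in positive degrees with admissible coefficients, and whatever cohomology $G$ has comes from the way it is assembled from its finite subgroups. A countable locally finite group is the union of an ascending chain of finite subgroups, a group of cardinality $\aleph_1$ is the union of a well-ordered chain of countable subgroups, and so on. Each such union raises the highest degree in which cohomology can occur by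 at most one. This gives the known result, reproved in Section~\ref{sec:upper}, that $H^n(G,N)=0$ for all admissible $N$ if $|G|<\aleph_{n-1}$.

The conjecture posed in \cite{MFO} is that this condition is also necessary. To state its precise form, let $K\ne0$ be a commutative ring. The \emph{cohomological dimension} $\operatorname{cd}_KG$ is the projective dimension of the trivial module $K$ over the group ring $KG$; it is the supremum of the degrees $m$ such that $H^m(G,N)\neq0$ for some $KG$-module $N$. The \emph{global dimension} $\operatorname{gl.dim}(KG)$ is the supremum of the projective dimensions of all $KG$-modules. The conjecture says that if $G$ is locally finite, $p\notin\pi(G)$ is a prime and $K=\mathbb F_p$ is the field of order $p$, then for every $n\ge1$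
\[
\operatorname{cd}_KG=n\iff |G|=\aleph_{n-1},
\]
and equivalently $\operatorname{gl.dim}(KG)=n\iff|G|=\aleph_{n-1}$. It is known for $n=1$ (Dunwoody) and for hypercentral $G$.

In other words, each passage to the next cardinal should raise the dimension by exactly one. The first passage, from finite to infinite groups, does so. If $K$ is projective over $KG$, then it embeds in a free module, which therefore has a nonzero element fixed by $G$; the finitely many group elements occurring in it are permuted by all translations, so $G$ is finite. That the later passages raise the dimension is not a formal matter. If $\Phi$ is the free group on a set $X$, its Cayley graph is a tree, and the chain complex of this tree is an exact sequence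
\begin{equation}\label{eq:free}
0\to\bigoplus_{x\in X}e_xK\Phi\to K\Phi\to K\to0,\qquad e_x\mapsto x-1 ,
\end{equation}
so $\operatorname{cd}_K\Phi\le1$ however large $X$ is. A proof must therefore use local finiteness together with the cardinality of $G$, and in the absence of further hypotheses it has little else to use.

We prove the conjecture. The proof is in ZFC.

\begin{theorem}\label{thm:A}
Let $G$ be a locally finite group, $p\notin\pi(G)$ a prime, $K=\mathbb F_p$ and $n\ge1$. Then
\[
\operatorname{cd}_KG=n\iff|G|=\aleph_{n-1}\iff\operatorname{gl.dim}(KG)=n .
\]
\end{theorem}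

This is a special case of a complete determination of $\operatorname{cd}_KG$.

\begin{theorem}\label{thm:B}
Let $G$ be a locally finite group and $K\ne0$ a commutative ring.
\begin{enumerate}
\item[(1)] If some $q\in\pi(G)$ is not a unit in $K$, then $\operatorname{cd}_KG=\infty$.
\item[(2)] If all $q\in\pi(G)$ are units in $K$, then $\operatorname{cd}_KG=0$ if $G$ is finite, $\operatorname{cd}_KG=n$ if $|G|=\aleph_{n-1}$ with $1\le n<\omega$, and $\operatorname{cd}_KG=\infty$ if $|G|\ge\aleph_\omega$.
\end{enumerate}
\end{theorem}

For the question we started from, this gives the following answer.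

\begin{corollary}\label{cor:C}
Let $G$ be a locally finite group and $n\ge1$.
\begin{enumerate}
\item[(i)] If $p\notin\pi(G)$ is a prime, then $H^n(G,N)=0$ for all $\mathbb F_pG$-modules $N$ if and only if $|G|<\aleph_{n-1}$.
\item[(ii)] If $\pi(G)$ is not the set of all primes, then $H^n(G,N)=0$ for all admissible $G$-modules $N$ if and only if $|G|<\aleph_{n-1}$.
\end{enumerate}
\end{corollary}

If $\pi(G)$ contains all primes, the only admissible module is $0$, so a hypothesis as in (ii) is needed. The heart of the matter is the lower bound, which requires no hypothesis on the characteristic.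

\begin{theorem}\label{thm:lower}
Let $K$ be a countable field, $G$ a locally finite group and $n\ge0$. If $|G|\ge\aleph_n$, then $\operatorname{cd}_KG\ge n+1$.
\end{theorem}

Here and below, countable means finite or countably infinite. The proof runs as follows. Suppose that $K$ has a free resolution of length $n$. A closure argument produces many countable subgroups to which the resolution restricts. From $n$ such subgroups $H_1,\dots,H_n$ we build a complex out of the cosets of their intersections, and we show that its top homology $Z$ embeds in a free module. Local finiteness forces $Z=0$ when $H_1\cap\dots\cap H_n$ is infinite. The hypothesis $|G|\ge\aleph_n$ lets us choose the $H_i$ independent of one another, and then a count of cosets inside a finite subgroup gives $Z\ne0$.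

Section~\ref{sec:background} fixes conventions and Section~\ref{sec:upper} proves the upper bound. Section~\ref{sec:tools} sets up the two tools for the lower bound, Section~\ref{sec:small} applies them by hand for $n=1$ and $n=2$, and Sections~\ref{sec:complex} and~\ref{sec:indep} treat the general case. Section~\ref{sec:main} deduces the remaining statements.

\section{Conventions and background}\label{sec:background}

Modules are right modules. Let $K\ne0$ be a commutative ring, $G$ a group and $H\le G$ a subgroup. We write $K[H\backslash G]$ for the free $K$-module on the set of right cosets $Hg$, with $G$ acting by right multiplication. It is the induced module $K\otimes_{KH}KG$, with $Hg$ corresponding to $1\otimes g$. We put $[n]=\{1,\dots,n\}$. The following standard facts are used throughout.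

\begin{enumerate}
\item[(H1)] \emph{Projective dimension.} For a module $M$ over a ring $R$ and $d\ge0$ the following are equivalent, and $\operatorname{pd}_RM$ is the least such $d$ (or $\infty$): $M$ has a projective resolution of length at most $d$; $\operatorname{Ext}_R^{d+1}(M,N)=0$ for all $N$; $\operatorname{Ext}_R^{m}(M,N)=0$ for all $N$ and all $m>d$; in every exact sequence $0\to P\to P_{d-1}\to\dots\to P_0\to M\to0$ with $P_0,\dots,P_{d-1}$ projective, $P$ is projective.
\item[(H2)] \emph{Cohomology.} For a $KG$-module $N$ we have $\operatorname{Ext}^m_{KG}(K,N)\cong H^m(G,N)$, where $H^m(G,N)=\operatorname{Ext}^m_{\mathbb ZG}(\mathbb Z,N)$. Indeed, a projective $\mathbb ZG$-resolution $P\to\mathbb Z$ consists of free abelian groups, so it is split exact over $\mathbb Z$; hence $P\otimes_{\mathbb Z}K\to K$ is a projective $KG$-resolution, and $\operatorname{Hom}_{KG}(P\otimes_{\mathbb Z}K,N)=\operatorname{Hom}_{\mathbb ZG}(P,N)$. By (H1), $\operatorname{cd}_KG\le m$ if and only if $H^{m+1}(G,N)=0$ for all $KG$-modules $N$.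
\item[(H3)] \emph{Restriction and induction.} The ring $KG$ is free as a left and as a right $KH$-module. Hence projective $KG$-modules are projective over $KH$, which gives $\operatorname{cd}_KH\le\operatorname{cd}_KG$. Also the functor $-\otimes_{KH}KG$ is exact and preserves projectives, which gives $\operatorname{pd}_{KG}K[H\backslash G]\le\operatorname{cd}_KH$.
\item[(H4)] \emph{Augmentation ideals.} Let $I_H$ be the right ideal of $KG$ generated by the elements $h-1$ with $h\in H$. The kernel of $KG\to K[H\backslash G]$, $g\mapsto Hg$, is spanned by the differences $hg-g=(h-1)g$, so $KG/I_H\cong K[H\backslash G]$. For $H\le H'\le G$ this gives an exact sequence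
\begin{equation}\label{eq:aug}
0\to I_{H'}/I_H\to K[H\backslash G]\to K[H'\backslash G]\to0 ,
\end{equation}
whose last map is the \emph{projection} $Hg\mapsto H'g$.
\end{enumerate}

From set theory we need only that an infinite set of cardinality $\kappa$ has $\kappa$ finite sequences of elements, that a union of at most $\kappa$ sets of cardinality at most $\kappa$ has cardinality at most $\kappa$, and that the least ordinal $\omega_k$ of cardinality $\aleph_k$ has $|\alpha|<\aleph_k$ for all $\alpha<\omega_k$.

\section{The upper bound}\label{sec:upper}

The result of this section is known and is included for completeness. It rests on the following lemma of Auslander \cite{Auslander}.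

\begin{lemma}\label{lem:auslander}
Let $M$ be a module over a ring $R$, and let $M$ be the union of an ascending chain of submodules $(M_\alpha)_{\alpha<\lambda}$, indexed by a limit ordinal $\lambda$, with $M_0=0$ and $M_\mu=\bigcup_{\alpha<\mu}M_\alpha$ for every limit ordinal $\mu<\lambda$. If $\operatorname{pd}_R(M_{\alpha+1}/M_\alpha)\le d$ for all $\alpha<\lambda$, then $\operatorname{pd}_RM\le d$.
\end{lemma}

A chain of subgroups with union $G$ does not filter the trivial module $K$, but it does filter the augmentation ideal $I_G$. The step from $I_G$ back to $K=KG/I_G$ is where one dimension is added.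

\begin{proposition}\label{prop:upper}
Let $G$ be a locally finite group and $K\ne0$ a commutative ring in which all $q\in\pi(G)$ are units. If $G$ is finite, then $\operatorname{cd}_KG=0$. If $|G|\le\aleph_k$ with $0\le k<\omega$, then $\operatorname{cd}_KG\le k+1$.
\end{proposition}

\begin{proof}
Let $G$ be finite. Every prime divisor of $|G|$ lies in $\pi(G)$ by Cauchy's theorem, so $|G|$ is a unit in $K$. The element $e=|G|^{-1}\sum_{g\in G}g$ satisfies $eg=e$ and $e^2=e$. Hence $K\cong eKG$ is a direct summand of $KG$, and $\operatorname{cd}_KG=0$.

We prove the second statement by induction on $k$; the hypotheses pass to subgroups. By the finite case if $k=0$, and by induction if $k\ge1$, we may assume $|G|=\aleph_k$. Write $G=\{g_\alpha:\alpha<\omega_k\}$ and put $H_\alpha=\langle g_\gamma:\gamma<\alpha\rangle$. Then $H_0=1$, the chain $(H_\alpha)$ has union $G$, and $H_\mu=\bigcup_{\alpha<\mu}H_\alpha$ for limit ordinals $\mu$. If $k=0$, each $H_\alpha$ is finitely generated, hence finite, and $\operatorname{cd}_KH_\alpha=0$. If $k\ge1$, then $|H_\alpha|\le|\alpha|+\aleph_0\le\aleph_{k-1}$, and $\operatorname{cd}_KH_\alpha\le k$ by induction.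 In both cases (H3) gives $\operatorname{pd}K[H_\alpha\backslash G]\le k$. For every $KG$-module $N$ the sequence \eqref{eq:aug} yields an exact sequence
\[
\operatorname{Ext}^{k+1}(K[H_\alpha\backslash G],N)\to\operatorname{Ext}^{k+1}(I_{H_{\alpha+1}}/I_{H_\alpha},N)\to\operatorname{Ext}^{k+2}(K[H_{\alpha+1}\backslash G],N)
\]
with vanishing outer terms, so $\operatorname{pd}(I_{H_{\alpha+1}}/I_{H_\alpha})\le k$. The right ideals $I_{H_\alpha}$ start with $0$, have union $I_G$, and satisfy $I_{H_\mu}=\bigcup_{\alpha<\mu}I_{H_\alpha}$ at limit ordinals. Lemma~\ref{lem:auslander} gives $\operatorname{pd}I_G\le k$. Splicing a projective resolution of $I_G$ of length at most $k$ with $0\to I_G\to KG\to K\to0$ gives $\operatorname{cd}_KG\le k+1$.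
\end{proof}

\section{Two tools for the lower bound}\label{sec:tools}

\subsection{Permutation modules and free modules}

We saw in the introduction that the trivial module $K=K[G\backslash G]$ of an infinite group does not embed in a free module. For locally finite groups this extends to all nonzero submodules of $K[H\backslash G]$ with $H$ infinite. An element of such a submodule need not be fixed by any nontrivial group element, so we compare growth instead: under a large finite subgroup $E$, a nonzero element of a free module spans a subspace whose dimension is at least a fixed proportion of $|E|$, while an element of $K[H\backslash G]$ does not.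

\begin{lemma}\label{lem:noembed}
Let $K$ be a field, $G$ a locally finite group and $H\le G$ an infinite subgroup. Then no nonzero submodule of $K[H\backslash G]$ embeds in a free $KG$-module.
\end{lemma}

\begin{proof}
It suffices to treat cyclic submodules. Suppose that $0\ne z'\in K[H\backslash G]$ and that $\varphi\colon z'KG\to L=\bigoplus_bbKG$ is an injective homomorphism to a free module with basis elements $b$. Put $z=\varphi(z')\ne0$. By local finiteness there is a finite subgroup $E_0$ that contains all group elements occurring in $z$ and a representative of each coset occurring in $z'$. Let $E\ge E_0$ be any finite subgroup, and write $E=\bigsqcup_tE_0t$.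

Put $L_0=\bigoplus_bbKE_0$. Then $\bigoplus_bbKE=\bigoplus_tL_0t$ and $zKE_0\subseteq L_0$, so $zKE=\bigoplus_t(zKE_0)t$ and
\[
\dim_K zKE=|E:E_0|\cdot\dim_K zKE_0\ge|E|/|E_0| .
\]
On the other hand, $z'$ is a combination of cosets $Hf$ with $f\in E_0$, so $z'KE$ lies in the span of the cosets $Hg$ with $g\in E$. There are $|E|/|E\cap H|$ such cosets. Since $\varphi$ maps $z'KE$ isomorphically onto $zKE$, we obtain $|E|/|E_0|\le|E|/|E\cap H|$, that is, $|E\cap H|\le|E_0|$. Now choose a finite set $T\subseteq H$ with $|T|>|E_0|$ and take $E=\langle E_0,T\rangle$, which is finite. Then $|E\cap H|\ge|T|>|E_0|$, a contradiction.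
\end{proof}

\begin{remark}\label{rem:free}
Both hypotheses are needed. For $H=1$ the module $K[H\backslash G]$ is itself free. If $\Phi$ is free on $X$ and $H=\langle X_0\rangle$ with $\emptyset\ne X_0\subsetneq X$, then $I_H$ is generated by the $x-1$ with $x\in X_0$, because $hh'-1=(h-1)h'+(h'-1)$ and $h^{-1}-1=-(h-1)h^{-1}$. By \eqref{eq:free}, the submodule $I_\Phi/I_H$ of $K[H\backslash\Phi]$ is then free on $X\setminus X_0$.
\end{remark}

Lemma~\ref{lem:noembed} with $H=G$ contains the case $n=0$ of Theorem~\ref{thm:lower}, since a projective module embeds in a free module.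

\subsection{Closed sets}\label{sec:closed}

From here to the end of Section~\ref{sec:indep}, $K$ is a countable field, $G$ is a locally finite group, $n\ge1$, and we \emph{assume} $\operatorname{cd}_KG\le n$. The goal is to show that $|G|\ge\aleph_n$ is impossible.

We want to cut a resolution of $K$ down to small subgroups by selecting basis elements, so we first arrange that all its terms are free. Take an exact sequence $0\to P\to F'_{n-1}\to\dots\to F'_0\to K\to0$ with all $F'_i$ free; $P$ is projective by (H1). Choose $P'$ with $P\oplus P'$ free, and let $L$ be the direct sum of countably many copies of $P'\oplus P$. Then $L$ is free, and regrouping the summands shows that $P\oplus L\cong\bigoplus_{\mathbb N}(P\oplus P')$ is free. Adding the complex $L\xrightarrow{\mathrm{id}}L$ in degrees $n$ and $n-1$ gives a free resolution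
\[
0\to F_n\xrightarrow{\partial}\cdots\xrightarrow{\partial}F_1\xrightarrow{\partial}F_0\xrightarrow{\varepsilon}K\to0 .
\]
Fix a $KG$-basis $B_i$ of each $F_i$. Call $x\in F_i$ a \emph{cycle} if $\partial x=0$ (for $i\ge1$) or $\varepsilon x=0$ (for $i=0$). A subcomplex of an exact complex need not be exact, so we fix once and for all witnesses of exactness: an element $u\in F_0$ with $\varepsilon(u)=1$, and for each cycle $x\in F_i$ with $0\le i\le n-1$ an element $\beta(x)\in F_{i+1}$ with $\partial\beta(x)=x$.

Let $\Omega=G\sqcup B_0\sqcup\dots\sqcup B_n$. Every $x\in F_i$ has a unique expression $x=\sum\lambda_{b,g}\,bg$ with $b\in B_i$, $g\in G$, $\lambda_{b,g}\in K$. Its \emph{support} $\operatorname{supp}(x)\subseteq\Omega$ is the finite set of all $b$ and all $g$ that occur in a term with $\lambda_{b,g}\ne0$. For $A\subseteq\Omega$ let $F_i(A)=\{x\in F_i:\operatorname{supp}(x)\subseteq A\}$; this is the $K$-span of the $bg$ with $b\in A\cap B_i$ and $g\in A\cap G$.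

\begin{definition}\label{def:closed}
A subset $A\subseteq\Omega$ is \emph{closed} if
\begin{enumerate}
\item[(a)] $A\cap G$ is a subgroup of $G$;
\item[(b)] $\operatorname{supp}(\partial b)\subseteq A$ for all $b\in A\cap B_i$ with $i\ge1$;
\item[(c)] $\operatorname{supp}(\beta(x))\subseteq A$ for all cycles $x\in F_i(A)$ with $0\le i\le n-1$;
\item[(d)] $\operatorname{supp}(u)\subseteq A$.
\end{enumerate}
\end{definition}

The set $\Omega$ is closed. An intersection of closed sets $A_j$ is closed: (a), (b) and (d) pass to intersections, and so does (c), because $F_i(\bigcap_jA_j)=\bigcap_jF_i(A_j)$ and the witness $\beta(x)$ does not depend on $j$. Hence every $X\subseteq\Omega$ lies in a least closed set $\operatorname{cl}(X)$, and $X\subseteq X'$ implies $\operatorname{cl}(X)\subseteq\operatorname{cl}(X')$. The next two lemmas say that closed sets can be kept small and that the resolution restricts to them.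

\begin{lemma}\label{lem:size}
For every $X\subseteq\Omega$ we have $|\operatorname{cl}(X)|\le|X|+\aleph_0$.
\end{lemma}

\begin{proof}
Put $\kappa=|X|+\aleph_0$. For $Y\subseteq\Omega$ let $Y^+$ be the union of $Y$, the subgroup $\langle Y\cap G\rangle$, the set $\operatorname{supp}(u)$, the sets $\operatorname{supp}(\partial b)$ for $b\in Y\cap B_i$, $i\ge1$, and the sets $\operatorname{supp}(\beta(x))$ for cycles $x\in F_i(Y)$, $i\le n-1$. Suppose $|Y|\le\kappa$. There are at most $\kappa$ words in $Y\cap G$. Each $F_i(Y)$ consists of finite linear combinations of at most $\kappa$ elements $bg$ with coefficients in the countable field $K$, so $|F_i(Y)|\le\kappa$. All supports are finite, and therefore $|Y^+|\le\kappa$.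

Let $X^{(0)}=X$, $X^{(m+1)}=(X^{(m)})^+$ and $A=\bigcup_mX^{(m)}$, so $|A|\le\kappa$. Each instance of (a)--(d) has a premise about finitely many elements of $A$. These lie in some $X^{(m)}$, and then the conclusion holds in $X^{(m+1)}$. So $A$ is closed and contains $\operatorname{cl}(X)$.
\end{proof}

For a closed set $A$ put $\overline F_i(A)=\bigoplus_{b\in A\cap B_i}bKG\subseteq F_i$.

\begin{lemma}\label{lem:restrict}
Let $A$ be closed and $H=A\cap G$. Then $\overline F(A)$ is a subcomplex of $F$, and
\begin{equation}\label{eq:res}
0\to\overline F_n(A)\xrightarrow{\partial}\cdots\xrightarrow{\partial}\overline F_0(A)\xrightarrow{\varepsilon_A}K[H\backslash G]\to0,\qquad\varepsilon_A(bg)=\varepsilon(b)Hg,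
\end{equation}
is an exact sequence of $KG$-modules. If $A\subseteq A'$ are closed and $H'=A'\cap G$, then $\varepsilon_{A'}$ restricted to $\overline F_0(A)$ is $\varepsilon_A$ followed by the projection $K[H\backslash G]\to K[H'\backslash G]$.
\end{lemma}

\begin{proof}
By (a), $F_i(A)=\bigoplus_{b\in A\cap B_i}bKH$ is a free $KH$-module. By (b), $\partial(bh)=(\partial b)h\in F_{i-1}(A)$ for $b\in A\cap B_i$ and $h\in H$. The complex $0\to F_n(A)\to\dots\to F_0(A)\to K\to0$ is exact at $F_n(A)$ because $\partial$ is injective on $F_n$, at $F_i(A)$ for $i\le n-1$ by (c), and at $K$ by (d). Apply the exact functor $-\otimes_{KH}KG$. The map $x\otimes g\mapsto xg$ identifies $F_i(A)\otimes_{KH}KG$ with $\overline F_i(A)$; it carries $\partial\otimes1$ to $\partial$ and $\varepsilon\otimes1$ to $\varepsilon_A$. The last statement holds because both maps send $bg$ to $\varepsilon(b)H'g$.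
\end{proof}

For $A=\Omega$ the sequence \eqref{eq:res} is the original resolution. In general it says that the complex $\overline F(A)$ has homology $K[H\backslash G]$ in degree $0$ and no other homology. What makes these subcomplexes useful is that they are all spanned by subsets of the same bases, so that their sums, their intersections and the quotients by them are again complexes of free modules.

\section{The cases $n=1$ and $n=2$}\label{sec:small}

Let $C\subseteq G$ be a countably infinite set. Putting $C$ into every closed set guarantees that the subgroups we meet are infinite, so that Lemma~\ref{lem:noembed} applies.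

\subsection{One closed set}

Let $n=1$ and $|G|\ge\aleph_1$. Put $A=\operatorname{cl}(C)$ and $H=A\cap G$. By Lemma~\ref{lem:size}, $H$ is countable, so $H\ne G$, and $Z=\ker(K[H\backslash G]\to K)$ contains the nonzero element $H-Hg$ for $g\notin H$. Let $W=F/\overline F(A)$. The short exact sequence $0\to\overline F(A)\to F\to W\to0$ gives the exact sequence
\[
0=H_1(F)\to H_1(W)\to K[H\backslash G]\to K ,
\]
so $Z\cong H_1(W)$. Now $W$ lives in degrees $0$ and $1$, so $H_1(W)$ is a submodule of $W_1$, which is free on $B_1\setminus A$. This contradicts Lemma~\ref{lem:noembed}.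

The argument works because $1$ is the top degree, where homology is a submodule of a free module and not merely a subquotient. For $n\ge2$ and a single closed set, the same long exact sequence gives $H_1(W)\cong Z$ and $H_i(W)=0$ for $i\ge2$, which carries no contradiction. To move homology up to degree $n$ we divide by $n$ subcomplexes and let Mayer--Vietoris sequences shift the degree.

\subsection{Two closed sets}

Let $n=2$, let $A_1,A_2$ be closed sets containing $C$, and put $H_j=A_j\cap G$, $H=H_1\cap H_2$, $F^j=\overline F(A_j)$ and $W=F/(F^1+F^2)$. Since these complexes are spanned by basis elements, $F^1\cap F^2=\overline F(A_1\cap A_2)$, and $W_2$ is free on $B_2\setminus(A_1\cup A_2)$. There are short exact sequences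
\[
0\to F^1+F^2\to F\to W\to0,\qquad 0\to F^1\cap F^2\to F^1\oplus F^2\to F^1+F^2\to0 ,
\]
where the second sequence starts with $v\mapsto(-v,v)$. As $H_2(F)=H_1(F)=0$, the first gives $H_2(W)\cong H_1(F^1+F^2)$. As $H_1(F^1)=H_1(F^2)=0$, the second gives $H_1(F^1+F^2)\cong Z$, where $Z$ is the kernel of
\[
d\colon K[H\backslash G]\to K[H_1\backslash G]\oplus K[H_2\backslash G],\qquad Hg\mapsto(-H_1g,\,H_2g).
\]
So $Z\cong H_2(W)\subseteq W_2$ embeds in a free module, and $Z=0$ by Lemma~\ref{lem:noembed}.

The map $d$ is the boundary map of the bipartite graph $\Gamma$ whose vertices are the right cosets of $H_1$ and of $H_2$ and whose edges are the cosets $Hg$, the edge $Hg$ running from $H_1g$ to $H_2g$. Thus $Z=0$ says that $\Gamma$ is a forest. Suppose that there are elements $x\in H_2\setminus H_1$ and $y\in H_1\setminus H_2$. The edges $Hg$ with $g$ in the finite group $\langle x,y\rangle$ form a finite subgraph. In it, the vertex $H_2g$ lies on the edges $Hg\ne Hxg$, and the vertex $H_1g$ lies on the edges $Hg\ne Hyg$. A finite nonempty graph in which every vertex lies on at least two edges contains a cycle, so $\Gamma$ is not a forest. Figure~\ref{fig:square}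 shows the cycle when $x$ and $y$ commute.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (a) at (0,0) {$H_1$};
\node (b) at (3.2,0) {$H_2$};
\node (c) at (3.2,2) {$H_1x$};
\node (d) at (0,2) {$H_2y$};
\draw[->] (a) -- node[below] {$H$} (b);
\draw[->] (c) -- node[right] {$Hx$} (b);
\draw[->] (c) -- node[above] {$Hxy$} (d);
\draw[->] (a) -- node[left] {$Hy$} (d);
\end{tikzpicture}
\caption{Part of the graph whose vertices are the right cosets of subgroups $H_1,H_2$ and whose edges are the right cosets of $H=H_1\cap H_2$, the edge $Hg$ running from $H_1g$ to $H_2g$. Commuting elements $x\in H_2\setminus H_1$ and $y\in H_1\setminus H_2$ give the cycle $H-Hx+Hxy-Hy=H(1-x)(1-y)$.}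
\label{fig:square}
\end{figure}

It remains to find $x,y\in G$ with $x\notin A_1:=\operatorname{cl}(C\cup\{y\})$ and $y\notin A_2:=\operatorname{cl}(C\cup\{x\})$. The difficulty is that each element must avoid a set that depends on the other. If $|G|\ge\aleph_2$, we can protect the first choice against all possible second choices. Fix $Y'\subseteq G$ with $|Y'|=\aleph_1$. Choose $x\in G$ outside $\operatorname{cl}(C\cup Y')$, which has cardinality at most $\aleph_1$. Then choose $y\in Y'$ outside the countable set $\operatorname{cl}(C\cup\{x\})$. Since $\operatorname{cl}(C\cup\{y\})\subseteq\operatorname{cl}(C\cup Y')$, both conditions hold, and we have the contradiction for $n=2$.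

For general $n$ the three steps take the following form. The iterated Mayer--Vietoris argument becomes a double complex (Lemma~\ref{lem:embed}), the choice of $x$ and $y$ becomes an induction down the cardinals $\aleph_n>\dots>\aleph_0$ (Lemma~\ref{lem:indep}), and the search for a cycle becomes a comparison of dimensions.

\section{The coset complex}\label{sec:complex}

We recall the comparison principle for double complexes. Let $D=(D_{s,i})_{0\le s,i\le n}$ be modules with maps $d\colon D_{s,i}\to D_{s-1,i}$ and $\partial\colon D_{s,i}\to D_{s,i-1}$ such that $d^2=0$, $\partial^2=0$ and $d\partial=\partial d$. The total complex has $(\operatorname{Tot}D)_m=\bigoplus_{s+i=m}D_{s,i}$ and differential $d+(-1)^s\partial$ on $D_{s,i}$. Put $Q_s=D_{s,0}/\partial D_{s,1}$ and $W_i=D_{0,i}/dD_{1,i}$. These form complexes $Q$ and $W$ with differentials induced by $d$ and $\partial$, and the quotient maps define surjective chain maps $\operatorname{Tot}D\to Q$ and $\operatorname{Tot}D\to W$ that vanish on $D_{s,i}$ for $i>0$ and for $s>0$, respectively.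

\begin{lemma}\label{lem:double}
If each complex $(D_{s,\bullet},\partial)$ has no homology in positive degrees, then $\operatorname{Tot}D\to Q$ induces isomorphisms in homology. If each complex $(D_{\bullet,i},d)$ has no homology in positive degrees, then $\operatorname{Tot}D\to W$ induces isomorphisms in homology.
\end{lemma}

\begin{proof}
The kernel of $\operatorname{Tot}D\to Q$ is $\operatorname{Tot}D'$, where $D'$ arises from $D$ by replacing $D_{s,0}$ with $\partial D_{s,1}$. Under the first hypothesis each $D'_{s,\bullet}$ is exact. The submodules $T^{s}=\bigoplus_{s'\le s}D'_{s',\bullet}$ are subcomplexes of $\operatorname{Tot}D'$, and $T^s/T^{s-1}$ is $D'_{s,\bullet}$, shifted, with differential $\pm\partial$. By induction on $s$ and the long exact homology sequence, every $T^s$ is exact, so $\operatorname{Tot}D'=T^n$ is exact. The first claim follows from the long exact sequence of $0\to\operatorname{Tot}D'\to\operatorname{Tot}D\to Q\to0$. For the second claim, replace $D_{0,i}$ with $dD_{1,i}$ and filter by $i$; the quotients are then exact complexes with differential $d$.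
\end{proof}

Let $A_1,\dots,A_n$ be closed sets. For $S\subseteq[n]$ put
\[
A_S=\bigcap_{j\in S}A_j\quad(A_\emptyset=\Omega),\qquad H_S=A_S\cap G .
\]
Each $A_S$ is closed, $H_\emptyset=G$, and $A_S\subseteq A_{S'}$ when $S\supseteq S'$. The \emph{coset complex} $Q$ has terms
\[
Q_s=\bigoplus_{|S|=s}K[H_S\backslash G]\qquad(0\le s\le n).
\]
For $S=\{j_1<\dots<j_s\}$ the differential $d$ sends the coset $H_Sg$ to $\sum_{t=1}^s(-1)^{t-1}H_{S\setminus\{j_t\}}g$, where the $t$-th term lies in the summand indexed by $S\setminus\{j_t\}$. We have $d^2=0$, because removing two indices in the two possible orders gives the same projection with opposite signs. For $n=1$ and $n=2$ the top differential is the map whose kernel was called $Z$ in Section~\ref{sec:small}.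

\begin{lemma}\label{lem:embed}
The submodule $Z=\ker(d\colon Q_n\to Q_{n-1})$ of $Q_n=K[H_{[n]}\backslash G]$ embeds in a free $KG$-module.
\end{lemma}

\begin{proof}
Let $D_{s,i}=\bigoplus_{|S|=s}\overline F_i(A_S)$ for $0\le s,i\le n$. Let $\partial$ act on each summand, and let $d$ have as components $(-1)^{t-1}$ times the inclusions $\overline F_i(A_S)\subseteq\overline F_i(A_{S\setminus\{j_t\}})$. This is a double complex of $KG$-modules, and we apply both halves of Lemma~\ref{lem:double}.

\emph{Fixed $s$.} By Lemma~\ref{lem:restrict}, $D_{s,\bullet}$ has no homology in positive degrees, the maps $\varepsilon_{A_S}$ identify $D_{s,0}/\partial D_{s,1}$ with $Q_s$, and the differential induced by $d$ is that of the coset complex. Hence $H_n(\operatorname{Tot}D)\cong H_n(Q)=Z$.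

\emph{Fixed $i$.} The map $d$ is built from inclusions, so it treats each basis element $b\in B_i$ separately. Let $J(b)=\{j\in[n]:b\in A_j\}$. Then $b\in A_S$ if and only if $S\subseteq J(b)$, and so
\[
D_{\bullet,i}=\bigoplus_{b\in B_i}\Delta(J(b))\otimes_KbKG ,
\]
where for $J\subseteq[n]$ the complex $\Delta(J)$ has in degree $s$ the $K$-basis $e_S$ with $S\subseteq J$, $|S|=s$, and $de_S=\sum_t(-1)^{t-1}e_{S\setminus\{j_t\}}$. This is the augmented chain complex of the full simplex on $J$. If $J=\emptyset$, it is $K$ in degree $0$. If $J\ne\emptyset$, it is exact. To see this, let $j_0=\min J$, and define $he_S=e_{S\cup\{j_0\}}$ if $j_0\notin S$ and $he_S=0$ otherwise. If $j_0\notin S$, then $dhe_S=e_S-\sum_t(-1)^{t-1}e_{(S\setminus\{j_t\})\cup\{j_0\}}=e_S-hde_S$. If $j_0\in S$, then $he_S=0$, and the only term of $de_S$ not killed by $h$ is $e_{S\setminus\{j_0\}}$, so $hde_S=e_S$. Thus $dh+hd=\mathrm{id}$. It follows that $D_{\bullet,i}$ has no homology in positive degrees. Its homology in degree $0$ is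
\[
W_i=F_i\Big/\sum_{j=1}^n\overline F_i(A_j),
\]
which is free on $B_i\setminus\bigcup_jA_j$. Hence $H_n(\operatorname{Tot}D)\cong H_n(W)$.

Therefore $Z\cong H_n(W)$ as $KG$-modules. Since $W$ vanishes above degree $n$, we have $H_n(W)=\ker(W_n\to W_{n-1})\subseteq W_n$, and $W_n$ is free.
\end{proof}

The last sentence of the proof is the only place where the length of the resolution, that is, the assumption $\operatorname{cd}_KG\le n$, is exploited.

\section{Independent sets and the dimension count}\label{sec:indep}

We must choose $A_1,\dots,A_n$ with $H_{[n]}$ infinite and $Z\ne0$. The analogue of the elements $x,y$ of Section~\ref{sec:small} is a family $u_1,\dots,u_n$ with $u_i\in H_{[n]\setminus\{i\}}$ and $u_i\notin H_{\{i\}}$. If these elements commute, then $z=H_{[n]}(1-u_1)\cdots(1-u_n)$ lies in $Z$, because $H_{[n]\setminus\{i\}}(1-u_i)=0$. It is nonzero, because the coefficient of the coset $H_{[n]}$ is $1$: if a nonempty product $\prod_{j\in T}u_j$ were in $H_{[n]}$, then for $i\in T$ all factors other than $u_i$ would lie in $H_{\{i\}}$, and hence so would $u_i$. For noncommuting elements this formula is not available. We shall instead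 show that inside a finite subgroup the cosets in degree $n$ outnumber the cosets in degree $n-1$. There are $n$ families of cosets in degree $n-1$, so we want each index $|H_{[n]\setminus\{i\}}:H_{[n]}|$ to be seen to exceed $n$ within the finite subgroup. This calls for sets of $n+1$ elements in distinct cosets in place of single elements.

\begin{lemma}\label{lem:indep}
Let $r,k\ge1$, let $C\subseteq\Omega$ be countable and let $Y\subseteq G$ with $|Y|\ge\aleph_k$. There are $r$-element sets $X_1,\dots,X_k\subseteq Y$ such that for each $i$ and all distinct $x,y\in X_i$,
\[
xy^{-1}\notin\operatorname{cl}\Big(C\cup\bigcup_{j\ne i}X_j\Big).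
\]
\end{lemma}

\begin{proof}
Note first that if $A$ is closed and $|A|\le\aleph_{k-1}$, then $Y$ meets infinitely many right cosets of $A\cap G$, since finitely many cosets cover at most $\aleph_{k-1}$ elements. So $Y$ contains $r$ elements in distinct right cosets of $A\cap G$, and any two of them satisfy $xy^{-1}\notin A$.

We argue by induction on $k$, for all $C$ and $Y$ at once. For $k=1$ apply the observation to the countable closed set $A=\operatorname{cl}(C)$. Let $k\ge2$. Choose $Y'\subseteq Y$ with $|Y'|=\aleph_{k-1}$ and put $A=\operatorname{cl}(C\cup Y')$, so $|A|\le\aleph_{k-1}$ by Lemma~\ref{lem:size}. Let $X_k\subseteq Y$ consist of $r$ elements in distinct right cosets of $A\cap G$. The induction hypothesis, applied to $Y'$ and the countable set $C\cup X_k$, gives $X_1,\dots,X_{k-1}\subseteq Y'$. For $i<k$ the required property is the one given by the induction hypothesis. For $i=k$ it holds because $\operatorname{cl}(C\cup X_1\cup\dots\cup X_{k-1})\subseteq A$.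
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
The case $n=0$ was settled after Remark~\ref{rem:free}. Let $n\ge1$ and $|G|\ge\aleph_n$, and suppose $\operatorname{cd}_KG\le n$, so that the constructions above are available. Let $C\subseteq G$ be countably infinite. Lemma~\ref{lem:indep} with $Y=G$, $k=n$ and $r=n+1$ gives sets $X_1,\dots,X_n$. Put
\[
A_i=\operatorname{cl}\Big(C\cup\bigcup_{j\ne i}X_j\Big)\qquad(1\le i\le n),
\]
and let $H_S$, $Q$ and $Z$ be as in Section~\ref{sec:complex}. Since $C\subseteq H_{[n]}$, the group $H_{[n]}$ is infinite, and Lemmas~\ref{lem:embed} and~\ref{lem:noembed} give $Z=0$.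

Let $E=\langle X_1\cup\dots\cup X_n\rangle$, a finite group by local finiteness, and put $E_S=E\cap H_S$, so $E_\emptyset=E$. Fix $i$. We have $X_i\subseteq A_j$ for all $j\ne i$, so $X_i\subseteq E_{[n]\setminus\{i\}}$. For distinct $x,y\in X_i$ we have $xy^{-1}\notin A_i$, and $E_{[n]}\subseteq A_i$, so the $n+1$ elements of $X_i$ lie in distinct right cosets of $E_{[n]}$. Hence $|E_{[n]\setminus\{i\}}|\ge(n+1)|E_{[n]}|$, and
\begin{equation}\label{eq:count}
\sum_{i=1}^n\frac{|E|}{|E_{[n]\setminus\{i\}}|}\le\frac n{n+1}\cdot\frac{|E|}{|E_{[n]}|}<\frac{|E|}{|E_{[n]}|} .
\end{equation}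
For $S\subseteq[n]$ let $V_S\subseteq K[H_S\backslash G]$ be the span of the cosets $H_Sg$ with $g\in E$. For $g,g'\in E$ we have $H_Sg=H_Sg'$ if and only if $g'g^{-1}\in E\cap H_S=E_S$, so $\dim_KV_S=|E|/|E_S|$. The differential $d\colon Q_n\to Q_{n-1}$ maps $V_{[n]}$ into $\bigoplus_iV_{[n]\setminus\{i\}}$, which has smaller dimension by \eqref{eq:count}. So $d$ has a nonzero kernel on $V_{[n]}$, and $Z\ne0$. This contradiction proves the theorem.
\end{proof}

\begin{remark}
Local finiteness is used twice, in Lemma~\ref{lem:noembed} and in the finiteness of $E$; by \eqref{eq:free} the theorem fails without it for every $n\ge1$. The hypothesis $|G|\ge\aleph_n$ is used in Lemma~\ref{lem:indep}, one cardinal for each closed set, and by Proposition~\ref{prop:upper} it cannot be weakened. That $K$ is a field is used for the dimension counts and that it is countable only in Lemma~\ref{lem:size}; both restrictions are removed in Proposition~\ref{prop:anyK}. The characteristic of $K$ plays no role.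
\end{remark}

\section{Proofs of the main results}\label{sec:main}

By (H2), the groups $H^m(G,N)$ do not depend on the ring over which $N$ is regarded as a module. This transfers the lower bound from prime fields to all coefficient rings.

\begin{proposition}\label{prop:anyK}
Let $K\ne0$ be a commutative ring, $G$ a locally finite group and $n\ge0$. If $|G|\ge\aleph_n$, then $\operatorname{cd}_KG\ge n+1$.
\end{proposition}

\begin{proof}
Let $K_1=K/\mathfrak m$ for a maximal ideal $\mathfrak m$, and let $K_0$ be the prime field of $K_1$, which is countable. By Theorem~\ref{thm:lower} and (H2) there is a $K_0G$-module $N$ with $H^{n+1}(G,N)\ne0$. Let $N_1=N\otimes_{K_0}K_1$, with $G$ acting on the first factor. Since $K_0$ is a direct summand of the $K_0$-vector space $K_1$, the $K_0G$-module $N$ is a direct summand of $N_1$, and so $H^{n+1}(G,N_1)\ne0$. Now $N_1$ is a $K_1G$-module, hence a $KG$-module, and (H2) gives $\operatorname{cd}_KG\ge n+1$.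
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(1) Let $q\in\pi(G)$ be a non-unit in $K$. Then $G$ has a subgroup $T=\langle t\rangle$ of order $q$. The trivial $KT$-module has the periodic free resolution
\[
\cdots\to KT\xrightarrow{\;t-1\;}KT\xrightarrow{\;\nu\;}KT\xrightarrow{\;t-1\;}KT\to K\to0,\qquad\nu=1+t+\dots+t^{q-1}.
\]
Applying $\operatorname{Hom}_{KT}(-,K)$ gives the complex $K\xrightarrow{0}K\xrightarrow{q}K\xrightarrow{0}K\xrightarrow{q}\cdots$, so $H^{2i}(T,K)\cong K/qK\ne0$ for all $i\ge1$. By (H3), $\operatorname{cd}_KG\ge\operatorname{cd}_KT=\infty$.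

(2) If $G$ is finite, use Proposition~\ref{prop:upper}. If $|G|=\aleph_{n-1}$ with $1\le n<\omega$, then $\operatorname{cd}_KG\le n$ by Proposition~\ref{prop:upper} and $\operatorname{cd}_KG\ge n$ by Proposition~\ref{prop:anyK}. If $|G|\ge\aleph_\omega$, then Proposition~\ref{prop:anyK} applies for every $n$, and $\operatorname{cd}_KG=\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Every $q\in\pi(G)$ is a prime different from $p$, hence a unit in $K=\mathbb F_p$. The cases in Theorem~\ref{thm:B}(2) are disjoint and exhaustive and give distinct values of $\operatorname{cd}_KG$. So $\operatorname{cd}_KG=n$ if and only if $|G|=\aleph_{n-1}$.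

It remains to show $\operatorname{gl.dim}(KG)=\operatorname{cd}_KG$. The inequality $\ge$ holds by definition. For $\le$, let $P\to K$ be a projective resolution and $M$ a $KG$-module, and let $G$ act diagonally on tensor products over $K$. Since $K$ is a field, $P\otimes_KM\to M$ is exact. The module $KG\otimes_KM$ is free: the map $g\otimes m\mapsto g\otimes mg^{-1}$ is an isomorphism onto $KG\otimes_KM$ with $G$ acting on the first factor only, and the latter is free on the elements $1\otimes m$ with $m$ in a $K$-basis of $M$. Taking direct sums and direct summands, each $P_i\otimes_KM$ is projective. So $M$ has a projective resolution no longer than $P$, and $\operatorname{pd}M\le\operatorname{cd}_KG$.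
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
(i) By (H2), $H^n(G,N)=0$ for all $\mathbb F_pG$-modules $N$ if and only if $\operatorname{cd}_{\mathbb F_p}G\le n-1$. By Theorem~\ref{thm:B}(2) this holds if and only if $G$ is finite or $|G|=\aleph_{m-1}$ with $1\le m\le n-1$, that is, if and only if $|G|<\aleph_{n-1}$.

(ii) Suppose that $H^n(G,N)=0$ for all admissible $N$, and pick a prime $p\notin\pi(G)$. All $\mathbb F_pG$-modules are admissible, so $|G|<\aleph_{n-1}$ by (i). Conversely, let $|G|<\aleph_{n-1}$ and let $R=\mathbb Z[q^{-1}:q\in\pi(G)]\subseteq\mathbb Q$. Either $G$ is finite, or $n\ge2$ and $|G|\le\aleph_{n-2}$; in both cases $\operatorname{cd}_RG\le n-1$ by Proposition~\ref{prop:upper}. Let $N$ be admissible and $q\in\pi(G)$. If $v\in N$ has order $m$, then $m$ is prime to $q$, so there is an integer $a$ with $aq\equiv1\pmod m$, and $v=q(av)=a(qv)$. Hence multiplication by $q$ on $N$ is surjective and injective, and $N$ is an $RG$-module. By (H2), $H^n(G,N)\cong\operatorname{Ext}^n_{RG}(R,N)=0$.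
\end{proof}

\begin{thebibliography}{9}

\bibitem{Auslander}
M.~Auslander, \emph{On the dimension of modules and algebras III}, 1955.

\bibitem{MFO}
\emph{Mathematisches Forschungsiinstitut Oberwolfach} (title as printed),
\texttt{http://oda.mfo.de/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 1189/\allowbreak full-text.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}.

\end{thebibliography}
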